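\title{Compact Hankel operators on the sphere and the algebra generated by $H^\infty$ and $\mathrm{VMO}\cap L^\infty$}

\begin{abstract}
Let $S$ be the unit sphere in $\mathbf{C}^n$, $n\ge 2$, and let $\mathcal{A}$ be the Banach algebra of bounded functions $f$ on $S$ whose Hankel operator $H_f$ on the Hardy space $H^2(S)$ is compact. We show that the Banach algebra $\mathcal{B}$ generated by $H^\infty(S)$ and the bounded functions of vanishing mean oscillation is strictly smaller than $\mathcal{A}$. The quotient $\mathcal{A}/\mathcal{B}$ contains an isometric copy of $\ell^\infty/c_0$, and $\mathcal{A}$ is not generated by $\mathcal{B}$ together with any countable set. The examples are lacunary series in one variable whose terms are switched off slowly near the boundary; they are separated from $\mathcal{B}$ by comparing Poisson--Szeg\H{o} integrals at pairs of nearby points on one complex line.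
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge2$, $\langle z,w\rangle=\sum_j z_j\overline{w_j}$, and let $S=\{z\in\mathbf{C}^n:|z|=1\}$ carry the positive regular Borel measure $\sigma$ that is invariant under the orthogonal group $O(2n)$ and has $\sigma(S)=1$. The Hardy space $H^2(S)$ is the closure of the holomorphic polynomials in $L^2=L^2(S,d\sigma)$. The orthogonal projection $P:L^2\to H^2(S)$ is the Cauchy projection: the holomorphic extension of $Pf$ to the ball is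
\[
(Pf)(w)=\int_S\frac{f(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1 .
\]
Let $L^\infty=L^\infty(S,d\sigma)$ and $H^\infty(S)=H^2(S)\cap L^\infty$, the space of boundary values of bounded holomorphic functions on the ball.

For $f\in L^\infty$ the \emph{Hankel operator} $H_f=(1-P)M_f|_{H^2(S)}$, where $M_f$ is multiplication by $f$, measures how far multiplication by $f$ moves $H^2(S)$ out of itself; it vanishes exactly when $f\in H^\infty(S)$. The symbols for which this defect is compact form the set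
\[
\mathcal{A}=\{f\in L^\infty: H_f\ \text{is compact}\},
\]
which is a Banach subalgebra of $L^\infty$ because $\|H_f\|\le\|f\|_\infty$ and $H_{fg}=H_fPM_g+(1-P)M_fH_g$ on $H^2(S)$. One would like to describe $\mathcal{A}$ in terms of functions.

The relevant regularity is measured on the nonisotropic balls
\[
B(\zeta,r)=\{x\in S:\rho(x,\zeta)<r\},\qquad \rho(x,\zeta)=|1-\langle x,\zeta\rangle|^{1/2},
\]
on whose complements the Cauchy kernel with pole at $\zeta$ is at most $r^{-2n}$. For a measurable $B\subset S$ with $\sigma(B)>0$ we write $u_B$ or $\operatorname{av}_Bu$ for the mean $\sigma(B)^{-1}\int_Bu\,d\sigma$. A function $u\in L^1(S,d\sigma)$ has \emph{vanishing mean oscillation}, $u\in\mathrm{VMO}$, if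
\[
\lim_{\delta\downarrow0}\ \sup_{\zeta\in S,\ 0<r\le\delta}\ \operatorname{av}_{B(\zeta,r)}|u-u_{B(\zeta,r)}|=0 ,
\]
that is, if $u$ is nearly constant in the mean on all small balls. Put $QC=\mathrm{VMO}\cap L^\infty$. This is an algebra containing $C(S)$ (Section~\ref{sec:background}). We take three facts as given.
\begin{enumerate}
\item[(F1)] $\mathcal{A}=\{f\in L^\infty: f-Pf\in\mathrm{VMO}\}$.
\item[(F2)] $\mathcal{A}\supset H^\infty(S)+QC$.
\item[(F3)] $\mathcal{A}\ne H^\infty(S)+C(S)$ (Davie and Jewell).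
\end{enumerate}
By (F3) continuous functions do not suffice to build $\mathcal{A}$ additively from $H^\infty(S)$, and (F1) points to $QC$ as their replacement. Let $\mathcal{B}$ be the Banach algebra generated by $H^\infty(S)+QC$, that is, the smallest $\|\cdot\|_\infty$-closed subalgebra of $L^\infty$ containing this set. By (F2), $\mathcal{B}\subset\mathcal{A}$. The following is Question~4 of \cite{hankel}.

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal{B}=\mathcal{A}$?}
\medskip

By (F1), every $f\in\mathcal{A}$ is a sum $Pf+(f-Pf)$ of a holomorphic function and a function in $\mathrm{VMO}$. If $Pf$ is bounded, this exhibits $f$ as an element of $H^\infty(S)+QC$. So the question concerns bounded sums of two unbounded pieces, and asks whether products and uniform limits of bounded pieces can reproduce them. Sometimes they can: if $g=f-Pf$ is real, then $e^{i\varepsilon f}=e^{i\varepsilon g}e^{i\varepsilon Pf}$ turns the sum of unbounded functions into a product of bounded ones. This gives the following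 positive result, proved in Section~\ref{sec:real}.

\begin{proposition}\label{prop:real}
If $f\in\mathcal{A}$ and $f-Pf=g+v+q$ with $g\in\mathrm{VMO}$ real-valued, $v\in H^2(S)$ and $q\in QC$, then $f\in\mathcal{B}$.
\end{proposition}

One might therefore guess that the answer is yes. It is no, for every $n\ge2$. To state the examples, let $D$ be the unit disc and $m_k=2^{4^k}$ for $k\ge1$. Fix $\theta\in C^\infty(\mathbf{R})$ with $0\le\theta\le1$, $\theta=0$ on $(-\infty,0]$, $\theta=1$ on $[1,\infty)$ and $|\theta'|\le2$; for instance, mollify at scale $\frac14$ the function that is $0$ left of $\frac14$, $1$ right of $\frac34$ and linear in between. For $w\in D$ put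
\begin{equation}\label{eq:cutoff}
L(w)=\log\frac1{1-|w|},\qquad \chi_k(w)=\theta\Big(\frac{L(w)-\log m_k-k}{k}\Big),
\end{equation}
so that $\chi_k=0$ where $L\le\log m_k+k$ and $\chi_k=1$ where $L\ge\log m_k+2k$. For $a=(a_k)\in\ell^\infty$ and $\xi\in S$ put
\begin{equation}\label{eq:examples}
\varphi_a(w)=\sum_{k\ge1}a_k\big(1-\chi_k(w)\big)w^{m_k},\qquad f_{a,\xi}(z)=\varphi_a(\langle z,\xi\rangle),\qquad f_a(z)=\varphi_a(z_1).
\end{equation}
Thus $f_a=f_{a,e_1}$, and $f_{a,\xi}$ is defined on $S$ outside the circle $|\langle z,\xi\rangle|=1$, which is a null set. Distances below are taken in the norm of $L^\infty$.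

\begin{theorem}\label{thm:main}
For every $a\in\ell^\infty$ we have $f_a\in\mathcal{A}$ and
\[
\operatorname{dist}(f_a,\mathcal{B})=\operatorname{dist}(f_a,C(S))=\limsup_k|a_k| .
\]
In particular, $f_a\in\mathcal{A}\setminus\mathcal{B}$ for $a\equiv1$, so $\mathcal{A}\ne\mathcal{B}$. Moreover, $a\mapsto f_a$ induces an isometric linear embedding of $\ell^\infty/c_0$ into $\mathcal{A}/\mathcal{B}$.
\end{theorem}

Since $H^\infty(S)+C(S)\subset\mathcal{B}$, the theorem contains (F3), which is not used in any proof below. Since $\ell^\infty/c_0$ is not separable, $\mathcal{A}$ is not the closed linear span of $\mathcal{B}$ and a countable set. The same holds when products are allowed.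

\begin{theorem}\label{thm:countable}
Let $\Psi\subset\mathcal{A}$ be countable and let $\mathcal{B}_\Psi$ be the Banach algebra generated by $H^\infty(S)\cup QC\cup\Psi$. For $\sigma$-almost every $\xi\in S$, the functions $f_{a,\xi}$ lie in $\mathcal{A}$ and satisfy $\operatorname{dist}(f_{a,\xi},\mathcal{B}_\Psi)=\limsup_k|a_k|$ for all $a\in\ell^\infty$. So $\mathcal{A}$ is not generated by $H^\infty(S)+QC$ together with any countable set.
\end{theorem}

The idea is to look at one complex line. For a holomorphic function $F$ on the ball, the \emph{slice} along $\xi$ is the function $\lambda\mapsto F(\lambda\xi)$ on $D$. Every slice of a bounded $F$ is bounded, hence has square-summable Taylor coefficients. When $n\ge2$ the circle $\{e^{i\alpha}\xi\}$ has measure zero in $S$, and a function in $H^2(S)$ can have a much worse slice along a given $\xi$; the lacunary series $\sum a_kz_1^{m_k}$ is an example. Two things must then be done. The lacunary series has to be made bounded by adding a function in $\mathrm{VMO}$;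 this is the role of the cutoffs $\chi_k$. And one needs a test that detects the bad slice, ignores $\mathrm{VMO}$, and survives multiplication by $QC$. Both constructions are visible in the disc, where we begin (Section~\ref{sec:disc}). Section~\ref{sec:background} collects the background on the sphere, Section~\ref{sec:membership} shows $f_{a,\xi}\in\mathcal{A}$, and Sections \ref{sec:lower} and~\ref{sec:countable} prove the two theorems.

\section{The mechanism in the disc}\label{sec:disc}

Write $d(w)=1-|w|=e^{-L(w)}$. For a $C^1$ function $G:D\to\mathbf{C}$ let $|\nabla G|$ be the norm of the differential as a real-linear map. Then $|G(w)-G(w')|\le\int_\gamma|\nabla G|\,ds$ along any path $\gamma$ from $w$ to $w'$, $|\nabla G|=|G'|$ for holomorphic $G$, and $|\nabla L|=1/d$ away from $0$. The quantity $d\,|\nabla G|$ measures the variation of $G$ over distances comparable to the distance from the boundary, and Lemma~\ref{lem:slow} will show that $G(z_1)\in\mathrm{VMO}$ when $d\,|\nabla G|\to0$ at $\partial D$.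

\subsection*{One monomial} Consider $w^m$ with $m$ large, at a point with $d(w)=s/m$. Then
\[
|w^m|=(1-s/m)^m\le e^{-s},\qquad d\,|\nabla w^m|=s\,(1-s/m)^{m-1}\le s .
\]
There are three regimes. For $s\gg1$ the monomial is negligible. For $s\ll1$ it has modulus nearly $1$ but varies slowly. For $s=t$ fixed it has modulus about $e^{-t}$ and it oscillates: rotation by the angle $\pi/m$ moves $w$ by at most $\pi/m=(\pi/t)\,d(w)$ and reverses the sign of $w^m$.

Now take $n=2$. The map $z\mapsto z_1$ carries $\sigma$ to normalized area measure on $D$ (formula \eqref{eq:slice} below), so $\|z_1^m\|_2^2=1/(m+1)$ and $\sum_kz_1^{m_k}$ converges in $H^2(S)$, although its slice $\sum_k\lambda^{m_k}$ has coefficients that do not tend to $0$. The sum is unbounded near $e_1$, because each term stays near $1$ once it has entered the slow regime. But in that regime a term can be removed cheaply. With the cutoff $\chi=\theta((L-A)/\ell)$, which vanishes unless $d\le e^{-A}$,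
\[
d\,|\nabla(\chi w^m)|\le d\,|\nabla\chi|+md\cdot1_{\{d\le e^{-A}\}}\le\frac2\ell+me^{-A}.
\]
The choice $A=\log m_k+k$, $\ell=k$ in \eqref{eq:cutoff} makes this at most $2/k+e^{-k}$. So the block $(1-\chi_k)w^{m_k}$ is the holomorphic function $w^{m_k}$ up to an error that varies slowly everywhere; it retains the oscillation at $d\approx1/m_k$, and it vanishes for $d\le e^{-2k}/m_k$. A function of $L$ that passes from $0$ to $1$ on an interval of length $\ell$ has $d\,|\nabla\chi|\ge1/\ell$ somewhere, by the mean value theorem, so the lengths of the transitions must tend to infinity. Each transition should end before the next monomial appears at $L\approx\log m_{k+1}$. This is why $m_{k+1}/m_k=8^{4^k}$ is taken so large; see Figure~\ref{fig:blocks}.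

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=1.5]
\draw[->] (0,0)--(11.2,0) node[right]{$L$};
\draw[dotted] (0,1) node[left]{$1$}--(11,1);
\draw[thick] (0.5,0) .. controls (1.5,0) and (1.4,1) .. (2.4,1) -- (3.75,1) .. controls (4.7,1) and (5.05,0) .. (6,0);
\draw[thick,dashed] (8.5,0) .. controls (9.5,0) and (9.4,1) .. (10.4,1) -- (11,1);
\draw (1.5,0.05)--(1.5,-0.05) node[below]{\small$\log m_k$};
\draw (3.75,0.05)--(3.75,-0.05) node[below]{\small$\log m_k+k$};
\draw (6,0.05)--(6,-0.05) node[below]{\small$\log m_k+2k$};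
\draw (9.5,0.05)--(9.5,-0.05) node[below]{\small$\log m_{k+1}$};
\end{tikzpicture}
\caption{Schematic graph, not to scale, of the modulus of the block $(1-\chi_k(w))w^{m_k}$ (solid) and of the next block (dashed) as functions of $L=\log\frac1{1-|w|}$. A block rises within a bounded interval around $\log m_k$, where $w^{m_k}$ oscillates, is switched off over an interval of length $k$, and is gone before the next block rises.}
\label{fig:blocks}
\end{figure}

\subsection*{The sum of the blocks} Split $\varphi_a=h_a+G_a$, where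
\begin{equation}\label{eq:split}
h_a(w)=\sum_ka_kw^{m_k},\qquad G_a(w)=-\sum_ka_k\chi_k(w)w^{m_k}.
\end{equation}
The next two lemmas say that $\varphi_a$ is bounded, since essentially one block is present at each point, and that $G_a$ varies slowly.

\begin{lemma}\label{lem:bounded}
For $K\ge1$ and $w\in D$,
\[
\sum_{k\ge K}\big(1-\chi_k(w)\big)|w|^{m_k}\le1+\epsilon_K,\qquad \epsilon_K=\sum_{k>K}e^{-8^k}.
\]
\end{lemma}

\begin{proof}
Let $K'$ be the least $k\ge K$ with $\chi_k(w)<1$; it exists since $\chi_k(w)=0$ for large $k$. The terms with $K\le k<K'$ vanish and the term $k=K'$ is at most $1$. From $\chi_{K'}(w)<1$ we get $L(w)<\log m_{K'}+2K'$, that is, $d(w)>e^{-2K'}/m_{K'}$. For $k>K'$ this is at least $e^{-2(k-1)}/m_{k-1}$, so, using $e^2<8$ and $4^{k-1}\ge2k-1$,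
\[
m_k\,d(w)\ge e^{-2(k-1)}\,8^{4^{k-1}}\ge8^{4^{k-1}-(k-1)}\ge8^k .
\]
Hence $|w|^{m_k}=(1-d(w))^{m_k}\le e^{-8^k}$ for $k>K'$.
\end{proof}

\begin{lemma}\label{lem:gradient}
$G_a\in C^\infty(D)$, and $d(w)|\nabla G_a(w)|\to0$ as $|w|\to1$.
\end{lemma}

\begin{proof}
On a compact subset of $D$ only finitely many $\chi_k$ are nonzero, and each $\chi_k$ vanishes near $0$, the only point where $L$ is not smooth. So $G_a$ is smooth. For $|w|$ near $1$ let $K=K(w)$ be the largest $k$ with $L(w)\ge\log m_k+k$; then $K\to\infty$ as $|w|\to1$. For $k>K$ the function $\chi_k$ vanishes near $w$. If $\nabla\chi_k(w)\ne0$, then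
\[
\log m_k+k\le L(w)\le\log m_k+2k<\log m_{k+1}+k+1,
\]
because $\log(m_{k+1}/m_k)=4^k\log8>k$; hence $k=K$, and $d\,|\nabla\chi_K|\le2/K$. Finally $\sum_{k\le K}m_k\le2m_K$, since $m_{k+1}\ge2m_k$, and $d(w)\le e^{-K}/m_K$. Therefore
\[
d\,|\nabla G_a|\le\|a\|_\infty\Big(d\,|\nabla\chi_K|+d\sum_{k\le K}m_k\Big)\le\|a\|_\infty\Big(\frac2K+2e^{-K}\Big).\qedhere
\]
\end{proof}

\subsection*{Half-period differences} The sign change of $w^{m_k}$ suggests the test. Fix $t\in(0,1]$, let $r_k=1-t/m_k$, and for $\phi$ holomorphic in $D$ put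
\[
D_k\phi(\alpha)=\phi(r_ke^{i\alpha})-\phi(r_ke^{i(\alpha+\pi/m_k)}),\qquad\alpha\in\mathbf{R}.
\]
On a monomial,
\begin{equation}\label{eq:monomial}
D_k\lambda^j(\alpha)=r_k^{\,j}e^{ij\alpha}\big(1-e^{i\pi j/m_k}\big).
\end{equation}
The last factor is at most $\pi j/m_k$ in modulus, equals $2$ for $j=m_k$, and vanishes when $j/m_k$ is an even integer. Let $\|\cdot\|_{\mathbf{T}}$ be the norm of $L^2([0,2\pi],d\alpha/2\pi)$, and recall that $H^2(D)$ consists of the power series $\sum b_j\lambda^j$ with $\sum|b_j|^2<\infty$; it contains every bounded holomorphic $\phi$, since $\sum|b_j|^2s^{2j}=\|\phi(se^{i\alpha})\|_{\mathbf{T}}^2$ for $s<1$.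

\begin{lemma}\label{lem:difference}
As $k\to\infty$:
\begin{enumerate}
\item[(a)] $\|D_k\phi\|_{\mathbf{T}}\to0$ for every $\phi\in H^2(D)$;
\item[(b)] $|D_kh_a(\alpha)|-2e^{-t}|a_k|\to0$ uniformly in $\alpha$, for every $a\in\ell^\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\phi=\sum b_j\lambda^j$, \eqref{eq:monomial} and Parseval's identity give
\[
\|D_k\phi\|_{\mathbf{T}}^2=\sum_j|b_j|^2r_k^{2j}\,|1-e^{i\pi j/m_k}|^2 .
\]
Each term tends to $0$ and is at most $4|b_j|^2$, so the sum tends to $0$ by dominated convergence.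

(b) Apply \eqref{eq:monomial} to $h_a=\sum_ja_j\lambda^{m_j}$. The terms $j>k$ vanish because $m_j/m_k$ is an even integer. The terms $j<k$ contribute at most $\pi\|a\|_\infty\sum_{j<k}m_j/m_k\le2\pi\|a\|_\infty m_{k-1}/m_k\to0$. The term $j=k$ has modulus $2|a_k|(1-t/m_k)^{m_k}$, and $(1-t/m_k)^{m_k}\to e^{-t}$.
\end{proof}

\begin{remark}\label{rem:average}
The average over $\alpha$ in (a) is needed even for bounded $\phi$. Let $\phi(\lambda)=\exp\frac{\lambda+1}{\lambda-1}$. For $\lambda=re^{i\beta}$ the exponent is $-(1-r^2+2ir\sin\beta)/|1-\lambda|^2$, so $|\phi|\le1$. Take $r=r_k$ and $\beta=\alpha_k=(2/m_k)^{1/2}$ or $\beta=\alpha_k'=\alpha_k+\pi/m_k$. Then $|1-\lambda|^2=(1-r)^2+4r\sin^2(\beta/2)=\beta^2(1+O(\beta^2))$, so the exponent is $-t-2i/\beta+o(1)$. Since $2/\alpha_k-2/\alpha_k'=2\pi/(m_k\alpha_k\alpha_k')\to\pi$, we get $|D_k\phi(\alpha_k)|\to2e^{-t}$. A bounded function can oscillate as much as $h_a$ at some angles; $h_a$ does so at all angles at once.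
\end{remark}

\section{Background on the sphere}\label{sec:background}

The letters $C,c$ denote positive constants that depend only on $n$.

\subsection*{Geometry} The function $\rho$ is a metric on $S$; we have $cr^{2n}\le\sigma(B(\zeta,r))\le Cr^{2n}$ for $0<r\le2$ and $B(\zeta,r)=S$ for $r\ge2$; and
\begin{equation}\label{eq:slice}
\int_Su(\zeta_1)\,d\sigma(\zeta)=\frac{n-1}\pi\int_Du(w)(1-|w|^2)^{n-2}\,dA(w),
\end{equation}
where $dA$ is area measure \cite[5.1.2, 5.1.4, 1.4.5]{rudin}. It follows that $\sigma(B(\zeta,r))\le Cr^{2n}$ and $\sigma(B(\zeta,2r))\le C\sigma(B(\zeta,r))$ for all $r>0$ (for $r>1$ use $\sigma(B(\zeta,r))\ge c$). Two elementary inequalities will be used. For $|u|\le1$ and $0<s<1$ we have $1-s\le|1-su|$ and $|1-u|\le|1-su|+(1-s)$, hence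
\begin{equation}\label{eq:radial}
|1-su|\ge\max\big(1-s,\tfrac12|1-u|\big).
\end{equation}
For $x,\zeta,y\in S$ with $\rho(x,\zeta)\le r$,
\begin{equation}\label{eq:move}
|\langle x,y\rangle-\langle\zeta,y\rangle|\le r^2+2r\big(1-|\langle\zeta,y\rangle|\big)^{1/2}\le r^2+2r\rho(\zeta,y).
\end{equation}
Indeed, let $x^\perp,y^\perp$ be the components of $x,y$ orthogonal to $\zeta$. Then $\langle x-\zeta,y\rangle=(\langle x,\zeta\rangle-1)\langle\zeta,y\rangle+\langle x^\perp,y^\perp\rangle$, with $|x^\perp|^2=1-|\langle x,\zeta\rangle|^2\le2r^2$ and $|y^\perp|^2=1-|\langle\zeta,y\rangle|^2\le2(1-|\langle\zeta,y\rangle|)$.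

\subsection*{Mean oscillation} For $p=1,2$ and $u\in L^p$ let
\[
\operatorname{osc}_p(u,\delta)=\sup_{\zeta\in S,\ 0<r\le\delta}\big(\operatorname{av}_{B(\zeta,r)}|u-u_{B(\zeta,r)}|^p\big)^{1/p}.
\]
It is nondecreasing in $\delta$, $\operatorname{osc}_1\le\operatorname{osc}_2$, and $u\in\mathrm{VMO}$ means $\operatorname{osc}_1(u,\delta)\to0$ as $\delta\to0$. For any constant $c_0$ we have $|u_B-c_0|\le(\operatorname{av}_B|u-c_0|^p)^{1/p}$, so
\begin{equation}\label{eq:constant}
\big(\operatorname{av}_B|u-u_B|^p\big)^{1/p}\le2\big(\operatorname{av}_B|u-c_0|^p\big)^{1/p},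
\end{equation}
and the mean may be replaced by any convenient constant. For $u,v\in QC$,
\[
\operatorname{av}_B|uv-u_Bv_B|\le\|v\|_\infty\operatorname{av}_B|u-u_B|+\|u\|_\infty\operatorname{av}_B|v-v_B|,
\]
so $QC$ is an algebra. It contains $C(S)$ because $|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)\le2\rho(x,\zeta)^2$.

Integrals of $u$ against a kernel that decays away from $\zeta$ see the oscillation of $u$ on all larger balls, with geometric weights. Both such integrals below are controlled by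
\[
T(u,r)=\sup_{\zeta\in S}\ \sum_{j\ge0}2^{-j}\operatorname{av}_{B(\zeta,2^jr)}|u-u_{B(\zeta,r)}| .
\]

\begin{lemma}\label{lem:chain}
If $u\in\mathrm{VMO}$, then $T(u,r)\to0$ as $r\to0$.
\end{lemma}

\begin{proof}
Let $B_j=B(\zeta,2^jr)$. By the doubling property,
\[
|u_{B_{i+1}}-u_{B_i}|\le\operatorname{av}_{B_i}|u-u_{B_{i+1}}|\le C\operatorname{av}_{B_{i+1}}|u-u_{B_{i+1}}|\le C\operatorname{osc}_1(u,2^{i+1}r).
\]
Adding these for $0\le i<j$ gives $\operatorname{av}_{B_j}|u-u_{B_0}|\le C(j+1)\operatorname{osc}_1(u,2^jr)$, so $T(u,r)\le C\sum_j(j+1)2^{-j}\operatorname{osc}_1(u,2^jr)$. The function $\operatorname{osc}_1(u,\cdot)$ is bounded on $(0,\infty)$: it is at most $1$ on some $(0,\delta_0]$ with $\delta_0\le 2$, and on balls of radius greater than $\delta_0$ the mean oscillation is at most $2\|u\|_1/(c\delta_0^{2n})$. Each term of the series tends to $0$ with $r$, and dominated convergence applies.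
\end{proof}

\subsection*{The Hardy space} Each $F\in H^2(S)$ has an expansion $F=\sum_jp_j$, orthogonal in $L^2$, with $p_j$ a homogeneous polynomial of degree $j$, and a holomorphic extension $F(z)=\sum_jp_j(z)$ to the ball, given by the Cauchy integral. In particular $F\mapsto F(z)$ is continuous on $H^2(S)$. A function holomorphic in a ball of radius greater than $1$ restricts to an element of $H^2(S)$ whose extension is the function itself, since its homogeneous expansion converges uniformly on the closed unit ball. The dilates $F_s(x)=F(sx)=\sum s^jp_j(x)$ converge to $F$ in $L^2$ as $s\uparrow1$, hence almost everywhere along a sequence.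

\emph{Products.} Let $F,H\in H^2(S)$ and suppose that the extension of $F$ is bounded by $M$ in the ball. Then $|F|\le M$ a.e.\ on $S$, and $F_sH_s-FH=F_s(H_s-H)+H(F_s-F)\to0$ in $L^2$ along a sequence $s\uparrow1$, by dominated convergence for the second term. So $FH\in H^2(S)$, with extension $\lim F(sz)H(sz)=F(z)H(z)$.

\emph{The Poisson--Szeg\H{o} integral.} For $|z|<1$, $\zeta\in S$ and $u\in L^1$ put
\[
\mathcal{P}_z(\zeta)=\frac{(1-|z|^2)^n}{|1-\langle z,\zeta\rangle|^{2n}},\qquad\hat u(z)=\int_Su\,\mathcal{P}_z\,d\sigma .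
\]
If $F\in H^2(S)$, then $F(\zeta)(1-\langle\zeta,z\rangle)^{-n}$ is in $H^2(S)$ by the product rule, and the Cauchy formula at $z$ reads $F(z)(1-|z|^2)^{-n}=\int F(\zeta)|1-\langle z,\zeta\rangle|^{-2n}d\sigma(\zeta)$. Thus
\begin{equation}\label{eq:reproduce}
\hat F(z)=F(z)\qquad(F\in H^2(S),\ |z|<1).
\end{equation}
With $F=1$ we see that $\mathcal{P}_z\,d\sigma$ is a probability measure, so $|\hat u|\le\|u\|_\infty$. In particular $|F(z)|\le\|F\|_\infty$ for $F\in H^\infty(S)$, the product rule applies to such $F$, and $H^\infty(S)$ is an algebra.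

\emph{The algebra $\mathcal{B}$.} Since $H^\infty(S)$ and $QC$ are unital algebras, the finite sums $\sum_iq_iF_i$ with $q_i\in QC$, $F_i\in H^\infty(S)$ form an algebra $\mathcal{B}_0$ containing both, and $\mathcal{B}$ is the norm closure of $\mathcal{B}_0$.

\section{The examples have compact Hankel operators}\label{sec:membership}

By (F1) we must show $f_a-Pf_a\in\mathrm{VMO}$. The holomorphic part $h_a(z_1)$ is annihilated by $1-P$, so the task is to show that $g_a(z)=G_a(z_1)$ and $Pg_a$ are in $\mathrm{VMO}$. The function $g_a$ may be unbounded, so (F2) does not apply. We control the oscillation of $g_a$ in the $L^2$ mean, because the boundedness of $P$ on $L^2$ will handle the local part of $Pg_a$.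

\begin{lemma}\label{lem:slow}
Let $G\in C^1(D)$ with $d(w)|\nabla G(w)|\to0$ as $|w|\to1$. Then $g(z)=G(z_1)$ is in $L^2$ and $\operatorname{osc}_2(g,\delta)\to0$ as $\delta\to0$. In particular $g\in\mathrm{VMO}$.
\end{lemma}

\begin{proof}
Let $\omega(s)=\sup\{d(w)|\nabla G(w)|:d(w)\le s\}$. It is nondecreasing, bounded by some $\Omega<\infty$, and $\omega(s)\to0$ as $s\to0$. Integration along a radius gives $|G|\le|G(0)|+\Omega L$, and $L^2$ is integrable over $D$ against $(1-|w|^2)^{n-2}dA$, so $g\in L^2$ by \eqref{eq:slice}.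

Let $0<r\le\delta\le\frac1{18}$, $\zeta\in S$ and $\tau=(1-|\zeta_1|)^{1/2}$. As computed in Case 2, $\tau$ is the $\rho$-distance from $\zeta$ to a point of the circle $|z_1|=1$ when $\zeta_1\neq0$. A ball that is far from the circle relative to its radius projects to a small part of $D$, where a pointwise estimate holds. On the other balls $g$ may be unbounded, and one has to integrate.

\emph{Case 1: $r\le\tau/8$.} For $x\in B(\zeta,r)$, \eqref{eq:move} with $y=e_1$ gives $|x_1-\zeta_1|\le r^2+2r\tau\le3r\tau\le\frac38\tau^2$. Since $d(\zeta_1)=\tau^2$, we have $\tau^2/2\le d\le2\tau^2$ on the segment from $\zeta_1$ to $x_1$, and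
\[
|g(x)-g(\zeta)|\le3r\tau\,\frac{\omega(2\tau^2)}{\tau^2/2}=6\,\frac r\tau\,\omega(2\tau^2).
\]
If $\tau\le\sqrt\delta$, this is at most $\omega(2\delta)$ since $r/\tau\le\frac18$. If $\tau>\sqrt\delta$, it is at most $6\sqrt\delta\,\Omega$ since $r/\tau\le\sqrt\delta$.

\emph{Case 2: $r>\tau/8$.} Then $\tau<8\delta<1$, so $\zeta_1\ne0$. The point $\zeta'=(\zeta_1/|\zeta_1|)e_1$ has $\langle\zeta,\zeta'\rangle=|\zeta_1|$, so $\rho(\zeta,\zeta')=\tau$ and $B(\zeta,r)\subset B(\zeta',R)$ with $R=9r\le\frac12$. A rotation of the first coordinate does not change $\omega$, so we may assume $\zeta'=e_1$. Let $x\in B(e_1,R)$ with $|x_1|<1$ and write $w=x_1=|w|e^{i\alpha}$ with $|\alpha|\le\pi$. From $|1-w|<R^2\le\frac14$ we get $d(w)<R^2$, $|w|>\frac34$, $|\alpha|<\pi/2$ and $|\sin\alpha|=|\operatorname{Im}w|/|w|\le\frac43R^2$, whence $|\alpha|\le\frac\pi2|\sin\alpha|\le3R^2$. Join $w$ to $w_0=1-R^2$ by the radial segment from $w$ to $(1-R^2)e^{i\alpha}$ and then by the circular arc of radius $1-R^2$. The segment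 contributes at most $\omega(R^2)\int_{d(w)}^{R^2}ds/s$; the arc has length at most $3R^2$, and on it $|\nabla G|\le\omega(R^2)/R^2$. Hence
\[
|G(w)-G(w_0)|\le\omega(R^2)\Big(3+\log\frac{R^2}{d(w)}\Big).
\]
By \eqref{eq:slice} in polar coordinates, with $s=d(w)$ and $1-|w|^2\le2s$,
\[
\int_{B(e_1,R)}\Big(3+\log\frac{R^2}{d(x_1)}\Big)^2d\sigma(x)\le C\int_{-3R^2}^{3R^2}\!\int_0^{R^2}\Big(3+\log\frac{R^2}s\Big)^2s^{n-2}\,ds\,d\alpha\le CR^{2n},
\]
as the substitution $s=R^2s'$ shows. Since $\sigma(B(\zeta,r))\ge cr^{2n}$ and $R=9r$, we obtain $(\operatorname{av}_{B(\zeta,r)}|g-G(w_0)|^2)^{1/2}\le C\omega(81\delta^2)$.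

By \eqref{eq:constant}, $\operatorname{osc}_2(g,\delta)\le2\max\big(\omega(2\delta),\,6\sqrt\delta\,\Omega,\,C\omega(81\delta^2)\big)\to0$.
\end{proof}

\begin{example}
Let $G(w)=\log\big(1+\log\frac1{1-|w|^2}\big)$. Then $d\,|\nabla G|\le2/(1+\log\frac1{1-|w|^2})\to0$, so $G(z_1)$ is an unbounded function in $\mathrm{VMO}$, and $\sin G(z_1)$ is a function in $QC$ that takes values near $1$ and near $-1$ on open sets arbitrarily close to $e_1$, hence is not in $C(S)$.
\end{example}

\begin{lemma}\label{lem:projection}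
If $g\in L^2$ and $\operatorname{osc}_2(g,\delta)\to0$ as $\delta\to0$, then $Pg\in\mathrm{VMO}$.
\end{lemma}

\begin{proof}
Fix $B=B(\zeta,r)$ and let $B_j=B(\zeta,2^{j+2}r)$, $j\ge0$. Put $c_0=g_{B_0}$, $g_1=(g-c_0)1_{B_0}$ and $g_2=(g-c_0)1_{S\setminus B_0}$, so that $Pg=c_0+Pg_1+Pg_2$.

\emph{Local part.} Since $\|P\|=1$ and $\sigma(B_0)\le C\sigma(B)$,
\[
\operatorname{av}_B|Pg_1|^2\le\sigma(B)^{-1}\int_{B_0}|g-c_0|^2d\sigma\le C\operatorname{osc}_2(g,4r)^2 .
\]

\emph{Far part.} Let $x\in B$ and $y\notin B_0$. Then $\rho(\zeta,y)\ge4r$ and $\rho(x,y)\ge3r$, so $|1-s\langle x,y\rangle|\ge\frac92r^2$ for $0<s<1$ by \eqref{eq:radial}. By dominated convergence,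
\[
(Pg_2)(sx)\to\Phi(x):=\int_{S\setminus B_0}\frac{g_2(y)}{(1-\langle x,y\rangle)^n}\,d\sigma(y)\qquad(s\uparrow1)
\]
for every $x\in B$. Since $(Pg_2)_s\to Pg_2$ a.e.\ along a sequence, $Pg_2=\Phi$ a.e.\ on $B$. We compare $\Phi(x)$ with $\Phi(\zeta)$. By \eqref{eq:move}, $|\langle x,y\rangle-\langle\zeta,y\rangle|\le3r\rho(\zeta,y)\le\frac34\rho(\zeta,y)^2$. So the segment from $1-\langle\zeta,y\rangle$ to $1-\langle x,y\rangle$ stays at distance at least $\frac14\rho(\zeta,y)^2$ from $0$, and integrating the derivative of $u^{-n}$ along it gives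
\[
\big|(1-\langle x,y\rangle)^{-n}-(1-\langle\zeta,y\rangle)^{-n}\big|\le3r\rho(\zeta,y)\cdot n\big(\tfrac14\rho(\zeta,y)^2\big)^{-n-1}=C\,r\,\rho(\zeta,y)^{-2n-1}.
\]
On $B_{j+1}\setminus B_j$ this is at most $Cr(2^jr)^{-2n-1}$, while $\sigma(B_{j+1})\le C(2^jr)^{2n}$. Summing over $j\ge0$,
\[
|\Phi(x)-\Phi(\zeta)|\le C\sum_{j\ge0}2^{-j}\operatorname{av}_{B_{j+1}}|g-g_{B_0}|\le C\,T(g,4r).
\]

Altogether $\operatorname{av}_B|Pg-c_0-\Phi(\zeta)|\le C\operatorname{osc}_2(g,4r)+C\,T(g,4r)$. As $g\in\mathrm{VMO}$, this tends to $0$ with $r$, uniformly in $\zeta$, by Lemma~\ref{lem:chain}; now use \eqref{eq:constant}.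
\end{proof}

\begin{proposition}\label{prop:member}
Let $a\in\ell^\infty$ and $\xi\in S$. Then $f_{a,\xi}=h+g$, where $h\in H^2(S)$ has the extension $h_a(\langle z,\xi\rangle)$ and $g\in\mathrm{VMO}$. Moreover $f_{a,\xi}\in\mathcal{A}$ and $\operatorname{dist}(f_{a,\xi},C(S))\le\limsup_k|a_k|$.
\end{proposition}

\begin{proof}
Choose a unitary $U$ with $U^*e_1=\xi$. Then $(Uz)_1=\langle z,\xi\rangle$ and $f_{a,\xi}=f_a\circ U$. Composition with $U$ preserves $\sigma$, $\rho$ and the polynomials. It therefore preserves $\|\cdot\|_\infty$, $C(S)$, $\mathrm{VMO}$ and $H^2(S)$, commutes with $P$ and with holomorphic extension, and preserves $\mathcal{A}$ by (F1). So we may take $\xi=e_1$.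

By Lemma~\ref{lem:bounded}, $f_a\in L^\infty$. Each block $(1-\chi_k)w^{m_k}$ vanishes near $\partial D$ and so extends continuously to $\overline D$; hence the sum of the first $K-1$ terms of $f_a$ is in $C(S)$, and its distance from $f_a$ is at most $(1+\epsilon_K)\sup_{k\ge K}|a_k|$. Letting $K\to\infty$ gives the distance estimate.

The monomials $z_1^m$ are orthogonal, and \eqref{eq:slice} gives
\[
\|z_1^m\|_2^2=(n-1)\int_0^1s^m(1-s)^{n-2}ds=\frac{(n-1)!\,m!}{(n-1+m)!}\le\frac{(n-1)!}{m^{n-1}} .
\]
Since $n\ge2$, $\sum_km_k^{-(n-1)}<\infty$, so $\sum a_kz_1^{m_k}$ converges in $H^2(S)$ to some $h$. The series also converges pointwise to $h_a(z_1)$ where $|z_1|<1$, that is, a.e.\ on $S$ and everywhere in the ball. So $h=h_a(z_1)$ on $S$ and in the ball, and $f_a=h+g$ with $g=G_a(z_1)$. By Lemmas \ref{lem:gradient}, \ref{lem:slow} and~\ref{lem:projection}, $g$ and $Pg$ are in $\mathrm{VMO}$. Hence $f_a-Pf_a=g-Pg\in\mathrm{VMO}$, and $f_a\in\mathcal{A}$ by (F1).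
\end{proof}

\begin{remark}
This is where $n\ge2$ enters, through \eqref{eq:slice}. On the circle ($n=1$) the monomials have norm $1$, so $h_a$ is in the Hardy space only for $a\in\ell^2$, and all the blocks vanish identically on $\partial D$.
\end{remark}

\section{A seminorm that vanishes on $\mathcal{B}$}\label{sec:lower}

To apply the half-period differences to a function $u$ on the sphere we need values of $u$ inside the ball. The Poisson--Szeg\H{o} integral supplies them: it does not increase the supremum norm and it reproduces $H^2(S)$. It is not multiplicative, and this is the difficulty, since $\mathcal{B}$ is built from products. The next lemma resolves it: near the boundary a function in $\mathrm{VMO}$ is almost constant with respect to $\mathcal{P}_z\,d\sigma$, so a factor in $QC$ can be pulled out of the integral.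

\begin{lemma}\label{lem:poisson}
If $u\in\mathrm{VMO}$, then $\int_S|u-\hat u(z)|\,\mathcal{P}_z\,d\sigma\to0$ as $|z|\to1$. Consequently, for $q\in QC$ and $v\in L^\infty$, $\widehat{qv}(z)-\hat q(z)\hat v(z)\to0$ as $|z|\to1$.
\end{lemma}

\begin{proof}
Let $z=s\eta$ with $\eta\in S$, $0<s<1$, and put $r=(1-s)^{1/2}$, $B_j=B(\eta,2^jr)$. The numerator of $\mathcal{P}_z$ is at most $2^nr^{2n}$. By \eqref{eq:radial}, $|1-s\langle\eta,\zeta\rangle|\ge r^2$ everywhere and $|1-s\langle\eta,\zeta\rangle|\ge\frac124^jr^2$ off $B_j$. So $\mathcal{P}_z\le Cr^{-2n}$ on $B_0$ and $\mathcal{P}_z\le C2^{-4nj}r^{-2n}$ on $B_{j+1}\setminus B_j$. With $\sigma(B_{j+1})\le C2^{2nj}r^{2n}$,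
\[
\int_S|u-u_{B_0}|\,\mathcal{P}_z\,d\sigma\le C\operatorname{av}_{B_0}|u-u_{B_0}|+C\sum_{j\ge0}2^{-2nj}\operatorname{av}_{B_{j+1}}|u-u_{B_0}|\le C\,T(u,r),
\]
which tends to $0$ by Lemma~\ref{lem:chain}. Since $|\hat u(z)-u_{B_0}|$ is at most the left side, replacing $u_{B_0}$ by $\hat u(z)$ at most doubles it. For the last claim, $\widehat{qv}(z)-\hat q(z)\hat v(z)=\int(q-\hat q(z))\,v\,\mathcal{P}_z\,d\sigma$.
\end{proof}

Fix $\xi\in S$ and $t\in(0,1]$. With $r_k=1-t/m_k$ as before, let
\[
z=z_k(\alpha)=r_ke^{i\alpha}\xi,\qquad z'=z_k'(\alpha)=r_ke^{i(\alpha+\pi/m_k)}\xi,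
\]
and for $u\in L^1$ put
\[
\Delta_ku(\alpha)=\hat u(z)-\hat u(z'),\qquad N(u)=N_{\xi,t}(u)=\limsup_{k\to\infty}\|\Delta_ku\|_{\mathbf{T}}\in[0,\infty].
\]
Then $N(u+v)\le N(u)+N(v)$ and $N(u)\le2\|u\|_\infty$. By \eqref{eq:reproduce}, $\Delta_kF=D_kF_\xi$ for $F\in H^2(S)$, where $F_\xi(\lambda)=F(\lambda\xi)$ is the slice. Below, $o(1)$ denotes a quantity that tends to $0$ as $k\to\infty$ uniformly in $\alpha$; note that $|z|=|z'|=r_k\to1$.

\begin{proposition}\label{prop:seminorm}
\begin{enumerate}
\item[(a)] If $u\in\mathrm{VMO}$, then $\Delta_ku=o(1)$, so $N(u)=0$.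
\item[(b)] If $F\in H^2(S)$ and $F_\xi\in H^2(D)$, then $N(F)=0$. This applies to every $F\in H^\infty(S)$.
\item[(c)] If $q\in QC$ and $v\in L^\infty$, then $N(qv)\le\|q\|_\infty N(v)$.
\item[(d)] $N(f_{a,\xi})=2e^{-t}\limsup_k|a_k|$ for $a\in\ell^\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The points $z,z'$ are at a distance comparable to their distance from $S$, so their kernels are comparable. Indeed, for $\zeta\in S$,
\[
|z-z'|\le\frac\pi{m_k}=\frac\pi t(1-r_k)\le\frac\pi t|1-\langle z',\zeta\rangle|,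
\]
so $|1-\langle z,\zeta\rangle|\le(1+\pi/t)|1-\langle z',\zeta\rangle|$, and $|z|=|z'|$ gives $\mathcal{P}_{z'}\le(1+\pi/t)^{2n}\mathcal{P}_z$. Hence, by Lemma~\ref{lem:poisson},
\[
|\hat u(z')-\hat u(z)|=\Big|\int_S(u-\hat u(z))\mathcal{P}_{z'}\,d\sigma\Big|\le\Big(1+\frac\pi t\Big)^{2n}\int_S|u-\hat u(z)|\mathcal{P}_z\,d\sigma=o(1).
\]

(b) This is Lemma~\ref{lem:difference}(a). If $F\in H^\infty(S)$, then $|F_\xi|\le\|F\|_\infty$ on $D$, so $F_\xi\in H^2(D)$.

(c) By Lemma~\ref{lem:poisson} at $z$ and at $z'$, and then by (a) for $q$,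
\[
\Delta_k(qv)=\hat q(z)\hat v(z)-\hat q(z')\hat v(z')+o(1)=\hat q(z)\,\Delta_kv+\hat v(z')\,\Delta_kq+o(1)=\hat q(z)\,\Delta_kv+o(1),
\]
and $|\hat q(z)|\le\|q\|_\infty$.

(d) Write $f_{a,\xi}=h+g$ as in Proposition~\ref{prop:member}. Then $h_\xi(\lambda)=h_a(\langle\lambda\xi,\xi\rangle)=h_a(\lambda)$, so $\Delta_kf_{a,\xi}=D_kh_a+o(1)$ by (a), and $|\Delta_kf_{a,\xi}|=2e^{-t}|a_k|+o(1)$ by Lemma~\ref{lem:difference}(b).
\end{proof}

The lower bounds in both theorems follow from one observation.

\begin{lemma}\label{lem:distance}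
Let $\xi\in S$ and let $\mathcal{C}\subset L^\infty$ be a set on which $N_{\xi,t}$ vanishes for every $t\in(0,1]$. Then $\|f_{a,\xi}-b\|_\infty\ge\limsup_k|a_k|$ for every $a\in\ell^\infty$ and every $b$ in the norm closure of $\mathcal{C}$.
\end{lemma}

\begin{proof}
For $b\in\mathcal{C}$, Proposition~\ref{prop:seminorm}(d) gives
\[
2e^{-t}\limsup_k|a_k|=N(f_{a,\xi})\le N(f_{a,\xi}-b)+N(b)\le2\|f_{a,\xi}-b\|_\infty .
\]
Let $t\to0$, and pass to the closure.
\end{proof}

The parameter $t$ serves only to obtain the sharp constant. It cannot be sent to $0$ earlier, since the comparison constant $(1+\pi/t)^{2n}$ in (a) blows up.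

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\xi=e_1$. By Proposition~\ref{prop:member}, $f_a\in\mathcal{A}$. If $q\in QC$ and $F\in H^\infty(S)$, then $N(qF)\le\|q\|_\infty N(F)=0$ by Proposition~\ref{prop:seminorm}(b),(c), so $N$ vanishes on $\mathcal{B}_0$ by subadditivity. Lemma~\ref{lem:distance}, the inclusion $C(S)\subset\mathcal{B}$ and Proposition~\ref{prop:member} give
\[
\limsup_k|a_k|\le\operatorname{dist}(f_a,\mathcal{B})\le\operatorname{dist}(f_a,C(S))\le\limsup_k|a_k| .
\]
The map $a\mapsto f_a+\mathcal{B}$ from $\ell^\infty$ to $\mathcal{A}/\mathcal{B}$ is linear, the norm of $f_a+\mathcal{B}$ is $\operatorname{dist}(f_a,\mathcal{B})$, and $\limsup|a_k|$ is the norm of $a+c_0$ in $\ell^\infty/c_0$.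
\end{proof}

\section{Countably many additional generators}\label{sec:countable}

Let $\psi\in\mathcal{A}$ be a new generator, and write $\psi=h_\psi+g_\psi$ with $h_\psi=P\psi\in H^2(S)$ and $g_\psi=\psi-P\psi\in\mathrm{VMO}$, by (F1). Two obstacles appear. First, $N_{\xi,t}(\psi)$ need not vanish, as $\psi=f_{a,\xi}$ shows; one has to move to a direction $\xi$ along which $h_\psi$ has a good slice. Second, we must handle products $F\psi$ with $F\in H^\infty(S)$, in which neither factor is in $QC$. Here the Poisson--Szeg\H{o} integral is exactly multiplicative on the holomorphic parts.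

\begin{lemma}\label{lem:product}
If $F\in H^\infty(S)$ and $\psi\in\mathcal{A}$, then $\widehat{F\psi}(z)-F(z)\hat\psi(z)\to0$ as $|z|\to1$. For all $\xi\in S$ and $t\in(0,1]$,
\[
N(F\psi)\le\|F\|_\infty N(h_\psi)+\|\psi\|_\infty N(F).
\]
\end{lemma}

\begin{proof}
Since $\int(F-F(z))\mathcal{P}_z\,d\sigma=0$ and $\hat\psi=h_\psi+\hat g_\psi$ in the ball,
\begin{align*}
\widehat{F\psi}(z)-F(z)\hat\psi(z)&=\int_S(F-F(z))\,(\psi-\hat\psi(z))\,\mathcal{P}_z\,d\sigma\\
&=\int_S(F-F(z))(h_\psi-h_\psi(z))\mathcal{P}_z\,d\sigma+\int_S(F-F(z))(g_\psi-\hat g_\psi(z))\mathcal{P}_z\,d\sigma .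
\end{align*}
By the product rule, $(F-F(z))(h_\psi-h_\psi(z))$ is in $H^2(S)$ and its extension vanishes at $z$, so the first integral is $0$ by \eqref{eq:reproduce}. The second is at most $2\|F\|_\infty\int|g_\psi-\hat g_\psi(z)|\mathcal{P}_z\,d\sigma\to0$ by Lemma~\ref{lem:poisson}. Therefore, at the points $z=z_k(\alpha)$, $z'=z_k'(\alpha)$,
\[
\Delta_k(F\psi)=F(z')\,\Delta_k\psi+\hat\psi(z)\,\Delta_kF+o(1),
\]
and $\Delta_k\psi=\Delta_kh_\psi+o(1)$ by Proposition~\ref{prop:seminorm}(a). It remains to use $|F(z')|\le\|F\|_\infty$ and $|\hat\psi(z)|\le\|\psi\|_\infty$.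
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Replace $\Psi$ by the set of all finite products of its elements together with $1$. This set is countable, lies in the algebra $\mathcal{A}$, and generates the same $\mathcal{B}_\Psi$. The finite sums $\sum_iq_iF_i\psi_i$ with $q_i\in QC$, $F_i\in H^\infty(S)$, $\psi_i\in\Psi$ now form an algebra $\mathcal{C}$ containing $H^\infty(S)\cup QC\cup\Psi$, and $\mathcal{B}_\Psi$ is its closure.

Let $\psi\in\Psi$ and let $h_\psi=\sum_jp_j$ be the homogeneous expansion. Then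
\[
\int_S\sum_j|p_j(\xi)|^2\,d\sigma(\xi)=\|h_\psi\|_2^2<\infty,
\]
so for almost every $\xi$ the slice $h_\psi(\lambda\xi)=\sum_jp_j(\xi)\lambda^j$ is in $H^2(D)$. Since $\Psi$ is countable, the set $E$ of those $\xi$ for which this holds for all $\psi\in\Psi$ has full measure. It does not depend on $a$.

Fix $\xi\in E$ and $t\in(0,1]$. By Proposition~\ref{prop:seminorm}(b), $N(h_\psi)=0$ for $\psi\in\Psi$ and $N(F)=0$ for $F\in H^\infty(S)$. By Proposition~\ref{prop:seminorm}(c) and Lemma~\ref{lem:product}, $N(qF\psi)\le\|q\|_\infty N(F\psi)=0$, so $N$ vanishes on $\mathcal{C}$. Lemma~\ref{lem:distance} gives $\operatorname{dist}(f_{a,\xi},\mathcal{B}_\Psi)\ge\limsup|a_k|$. Proposition~\ref{prop:member} gives $f_{a,\xi}\in\mathcal{A}$ and, since $C(S)\subset\mathcal{B}_\Psi$, the opposite inequality. With $a\equiv1$ we get $f_{a,\xi}\in\mathcal{A}\setminus\mathcal{B}_\Psi$. A countable set that generates $\mathcal{A}$ together with $H^\infty(S)+QC$ would be contained in $\mathcal{A}$, so there is none.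
\end{proof}

\begin{remark}
The exceptional set of directions cannot be removed: for $\Psi=\{f_{a,\xi_0}\}$ with $a\equiv1$ the distance formula fails at $\xi=\xi_0$. Countability is used only to intersect sets of full measure; for $\Psi=\mathcal{A}$ the formula fails at every $\xi$.
\end{remark}

\section{Symbols with a real $\mathrm{VMO}$ part}\label{sec:real}

\begin{proof}[Proof of Proposition~\ref{prop:real}]
Put $f_1=f-q\in L^\infty$ and $h=Pf+v\in H^2(S)$, so that $f_1=g+h$ with $g$ real. Let $\varepsilon>0$. We show that both factors of $e^{i\varepsilon f_1}=e^{i\varepsilon g}e^{i\varepsilon h}$ lie in $\mathcal{B}$.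

Since $g$ is real, $\operatorname{Im}h=\operatorname{Im}f_1$ on $S$. By \eqref{eq:reproduce}, $\operatorname{Im}h(z)=\int\operatorname{Im}f_1\,\mathcal{P}_z\,d\sigma$, so $|\operatorname{Im}h|\le\|f_1\|_\infty$ in the ball. The functions $e^{i\varepsilon h_s}$ are restrictions of functions holomorphic in the ball of radius $1/s$, so they are in $H^2(S)$, and $|e^{i\varepsilon h_s}|=e^{-\varepsilon\operatorname{Im}h_s}\le e^{\varepsilon\|f_1\|_\infty}$. Along a sequence $s\uparrow1$ they converge to $e^{i\varepsilon h}$ almost everywhere, hence in $L^2$ by bounded convergence. So $e^{i\varepsilon h}\in H^\infty(S)$.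

Since $|e^{i\varepsilon x}-e^{i\varepsilon y}|\le\varepsilon|x-y|$ for real $x,y$, we have $\operatorname{av}_B|e^{i\varepsilon g}-e^{i\varepsilon g_B}|\le\varepsilon\operatorname{av}_B|g-g_B|$, and $|e^{i\varepsilon g}|=1$. By \eqref{eq:constant}, $e^{i\varepsilon g}\in QC$.

Thus $e^{i\varepsilon f_1}\in\mathcal{B}$. From $|e^x-1-x|\le\frac12|x|^2e^{|x|}$ we get
\[
\Big\|\frac{e^{i\varepsilon f_1}-1}{i\varepsilon}-f_1\Big\|_\infty\le\frac\varepsilon2\,\|f_1\|_\infty^2\,e^{\varepsilon\|f_1\|_\infty}\to0\qquad(\varepsilon\to0),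
\]
so $f_1\in\mathcal{B}$ and $f=f_1+q\in\mathcal{B}$.
\end{proof}

The reality of $g$ is used for both factors: for complex $g$ the moduli $e^{-\varepsilon\operatorname{Im}g}$ and $e^{-\varepsilon\operatorname{Im}h}$ need not be bounded, although their product is. Without it the conclusion fails. By (F1) every $f\in\mathcal{A}$ has the form in the proposition with the complex function $g=f-Pf$ and $v=q=0$, while $f_a\notin\mathcal{B}$ when $a\notin c_0$.

\begin{thebibliography}{9}
\bibitem{hankel} \emph{Boundedness and compactness of Hankel operators on the sphere}, \texttt{http://www.math.vanderbilt.edu/\~{}zheng/xia.pdf}.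
\bibitem{rudin} Rudin, \emph{Function Theory in the Unit Ball of $\mathbf{C}^n$}.
\end{thebibliography}
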